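# A strong minimal pair of enumeration degrees below $\mathbf 0'$

## 1. Clusters, blocks, and numbers that detect a block

**Definition (enumeration operator).** An enumeration operator is a c.e. set $\Theta$ of pairs $(y,u)$, called axioms, with $y\in\omega$ and $u\subseteq\omega$ finite. For $Z\subseteq\omega$ put $\Theta(Z)=\{y:\exists (y,u)\in\Theta,\ u\subseteq Z\}$.

Two properties will be used all the time. Operators are monotone: $Z\subseteq Z'$ gives $\Theta(Z)\subseteq\Theta(Z')$. And $y\in\Theta(Z)$ already holds because of a finite part of $Z$.

Now suppose we build a set $A$ by letting numbers in, never taking them out. At some moment, let the numbers that we have passed but still keep out of $A$ be arranged in *clusters*: nonempty finite sets $K_0<K_1<\dots<K_m$, where $K_i<K_{i+1}$ means $\max K_i<\min K_{i+1}$. For $0\le c\le m+1$ put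
$$U_c=\omega\setminus(K_0\cup\dots\cup K_{c-1}).$$
So $\omega=U_0\supseteq U_1\supseteq\dots\supseteq U_{m+1}$, and each $U_c$ is cofinite. Take $a\le b\le m$, call $N=K_a\cup\dots\cup K_b$ a *block*, and suppose that some $y$ satisfies
$$y\in\Theta(U_a)\setminus\Theta(U_{b+1}).\tag{1}$$
We have two possible plans for $N$.

* *In.* Release all the clusters $K_a,\dots,K_m$ into $A$, and let $A$ contain a long enough initial segment of $U_a$. Then $y\in\Theta(A)$, and this stays true because $A$ only grows.
* *Out.* Glue $K_a,\dots,K_b$ together into one cluster $N$, and keep $K_0,\dots,K_{a-1},N$ out of $A$. Then $A\subseteq U_{b+1}$, so $y\notin\Theta(A)$.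

Under either plan, each $n\in N$ satisfies: $n\in A$ if and only if $y\in\Theta(A)$. The number $y$ *detects* the block. The point is that $y$ is chosen before we decide between the two plans.

**Example.** Let $\Theta=\{(y,\{2y,2y+1\}):y\in\omega\}$ and let the clusters be $K_0=\{1\}$, $K_1=\{4\}$, $K_2=\{6\}$. Then $\Theta(U_0)=\omega$, $\Theta(U_1)=\omega\setminus\{0\}$, $\Theta(U_2)=\omega\setminus\{0,2\}$ and $\Theta(U_3)=\omega\setminus\{0,2,3\}$. The number $2$ satisfies (1) with $a=1$, $b=2$, so it detects the block $\{4,6\}$. If $4,5,6$ enter $A$ then $2\in\Theta(A)$; if $4$ and $6$ stay out then $2\notin\Theta(A)$.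

What is this for? Imagine a second set $B$, and suppose we may write into $B$ the message "if $y$ is in $\Theta(A)$, then $n$ is in $A$". For $n\in N$ the message is correct under both plans. So it can be written in advance, and it lets somebody who knows $\Theta(A)$ and $B$ recover the elements of $A$, while $B$ alone need not reveal whether the block is in or out. This is what we need in order to build the pair of degrees defined next.

## 2. Strong minimal pairs below $\mathbf 0'$

We write $A\le_e B$ if $A=\Theta(B)$ for some enumeration operator $\Theta$. For instance $\{n:2n\in B\}\le_e B$, through the axioms $(n,\{2n\})$. This relation is reflexive and transitive, and the induced degrees form the upper semilattice $\mathcal D_e$. The join is given by $A\oplus B=\{2n:n\in A\}\cup\{2n+1:n\in B\}$, and the least element $\mathbf 0$ is the degree of the c.e. sets. Write $A=^*C$ if $A$ and $C$ differ in finitely many elements. Then $A\equiv_e C$: to pass from one to the other, add axioms $(y,\emptyset)$ for finitely many $y$ and drop all axioms for finitely many others. Also, if $X$ is c.e., then $\Theta(X\oplus B)\le_e B$, since $X$ can be enumerated without help.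

Let $\mathbf 0'$ be the degree of $\overline{\emptyset'}$, equivalently of $\emptyset'\oplus\overline{\emptyset'}$. The degrees $\le\mathbf 0'$ are exactly the degrees of $\Sigma^0_2$ sets, and these form $\mathcal D_e(\le\mathbf 0')$. Recall that $\Sigma^0_2$ means c.e. in $\emptyset'$ (Post's theorem). Also, $\Delta^0_2$ means computable from $\emptyset'$, equivalently having a computable approximation that converges at every number (the limit lemma). A degree is *total* if it contains a set of the form $B\oplus\overline B$.

**Definition (minimal pair, strong minimal pair).** In an upper semilattice with least element $\mathbf 0$, a pair $\mathbf a,\mathbf b>\mathbf 0$ is a *minimal pair* if the only degree below both is $\mathbf 0$. It is a *strong minimal pair* if moreover $\mathbf x\vee\mathbf b=\mathbf a\vee\mathbf b$ for all $\mathbf x$ with $\mathbf 0<\mathbf x\le\mathbf a$.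

**Example.** In the pentagon, with elements $0<x<a<1$ and $0<b<1$ where $b$ is incomparable with $x$ and $a$, we have $x\vee b=a\vee b=1$ and $a\wedge b=0$. So $(a,b)$ is a strong minimal pair. The order of the two sides matters. In the pair $(b,a)$ the only nonzero element below $b$ is $b$ itself, so that pair is strong for a trivial reason. In the product of the chains $0<x<a$ and $0<b$, the pair $(a,b)$ is a minimal pair, but $x\vee b<a\vee b$, so it is not strong.

In $\mathcal D_e$ the following is known.

1. Strong minimal pairs exist.
2. There is a strong minimal pair $A,B$ (meaning that their degrees form one) with $A$ a $\Pi^0_2$ set and $B$ of degree $\mathbf 0'$.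
3. There is one with $A$ a $\Sigma^0_2$ set and $B$ a $\Pi^0_2$ set.

So each side separately can be below $\mathbf 0'$. The work "Structural and topological aspects of the enumeration and hyperenumeration degrees" (https://web.math.wisc.edu/logic/theses/jacobsen.pdf) asks whether both sides can be below $\mathbf 0'$ at the same time. The answer is yes.

**Theorem 1.** There are a $\Sigma^0_2$ set $A$ and a $\Delta^0_2$ set $B$ such that $\mathbf a=\deg_e(A)$ and $\mathbf b=\deg_e(B\oplus\overline B)$ form a strong minimal pair. In particular $\mathbf 0<\mathbf a,\mathbf b\le\mathbf 0'$, and $\mathbf b$ is total.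

Three complements show how much freedom there is. They are not needed for Theorem 1 and are proved in Sections 12 to 14.

**Theorem 2.** If $\mathbf a\le\mathbf 0'$, $\mathbf b'=\mathbf 0'$ (that is, $\mathbf b$ is low) and $\mathbf a\not\le\mathbf b$, then there is $\mathbf x$ with $\mathbf 0<\mathbf x\le\mathbf a$ and $\mathbf a\not\le\mathbf x\vee\mathbf b$. So no strong minimal pair with $\mathbf a\le\mathbf 0'$ has a low right side.

**Theorem 3.** If $(\mathbf a,\mathbf b)$ is a strong minimal pair in $\mathcal D_e$ ($\mathbf b$ arbitrary), then $\mathbf a$ bounds no nonzero degree of a $\Delta^0_2$ set.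

**Remark 4.** If $(\mathbf a,\mathbf b)$ is a strong minimal pair, $\mathbf 0<\mathbf a_0\le\mathbf a$, $\mathbf b\le\mathbf c$ and $\mathbf a\not\le\mathbf c$, then $(\mathbf a_0,\mathbf c)$ is a strong minimal pair.

So two simplifications that one might hope for in Theorem 1 are ruled out: by Theorem 3 the set $A$ cannot be $\Delta^0_2$, and by Theorem 2 the degree $\mathbf b$ cannot be low.

## 3. Named bits of $B$ and three families of requirements

Fix an effective list $\Theta_0,\Theta_1,\dots$ of all enumeration operators and a list $W_0,W_1,\dots$ of all c.e. sets. Write $X_j=\Theta_j(A)$. For $\rho\in2^{<\omega}$ let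
$$gr(\rho)=\{2z:\rho(z)=1\}\cup\{2z+1:\rho(z)=0\},$$
so that $B\oplus\overline B$ is the union of the sets $gr(\rho)$ over all initial segments $\rho$ of $B$.

**Definition (names).** Names are the symbols $*$, $(j,n)$ and $(j,n,y)$ for $j,n,y\in\omega$. The last two kinds are the *names of $n$*. Fix a computable map $nm$ from $\omega$ to the set of names that takes each value infinitely often. A name $\nu$ is *active* at a string $\rho$ (or at a set $B$) if there is $z$ with $nm(z)=\nu$ and $\rho(z)=1$ (respectively $z\in B$).

Once a name is active at $\rho$, it is active at all longer strings. The name $(j,n)$ is the unconditional message "$n\in A$", addressed to index $j$. The name $(j,n,y)$ is the message "if $y\in X_j$ then $n\in A$". Accordingly, define the enumeration operator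
$$\Phi_j(X\oplus B)=\{n:(j,n)\text{ active at }B\}\cup\{n:\exists y\in X\ \,(j,n,y)\text{ active at }B\}.\tag{2}$$
Only positive information about $X$ and $B$ is used, so this is indeed an enumeration operator. For example, if $nm(7)=(0,4,2)$, then $\Phi_0$ contains the axiom that puts $4$ into $\Phi_0(X\oplus B)$ as soon as $2\in X$ and $7\in B$. This is the message of the example in Section 1.

The requirements, for all $e,k,j$, are as follows.

* $S_e$: $A\ne\Theta_e(B\oplus\overline B)$.
* $Q_k$: $B\ne W_k$.
* $R_j$: $X_j$ is c.e., or $A=^*\Phi_j(X_j\oplus B)$.

**The requirements suffice.** By all $S_e$, $\mathbf a\not\le\mathbf b$, so $\mathbf a>\mathbf 0$. By all $Q_k$, $B$ is not c.e., so $B\oplus\overline B$ is not c.e. and $\mathbf b>\mathbf 0$. Let $\mathbf 0<\mathbf x\le\mathbf a$. Then $\mathbf x=\deg_e(X_j)$ for some $j$ with $X_j$ not c.e. By $R_j$ we get $A\le_eX_j\oplus B$, hence $\mathbf a\le\mathbf x\vee\mathbf b$ and $\mathbf x\vee\mathbf b=\mathbf a\vee\mathbf b$. If moreover $\mathbf x\le\mathbf b$, then $\mathbf b=\mathbf x\vee\mathbf b=\mathbf a\vee\mathbf b\ge\mathbf a$, a contradiction. So $\mathbf a\wedge\mathbf b=\mathbf 0$.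

## 4. One diagonalization by hand, and where unconditional messages stop working

**One requirement $S_e$ alone.** Let $\rho_s$ be the part of $B$ fixed so far and let $n_0$ be a number not yet in $A$. Ask $\emptyset'$ whether some $\rho\supseteq\rho_s$ has $n_0\in\Theta_e(gr(\rho))$. If yes, extend $B$ to follow $\rho$ and keep $n_0$ out of $A$; then $n_0\in\Theta_e(B\oplus\overline B)\setminus A$. If no, put $n_0$ into $A$; then $n_0\in A\setminus\Theta_e(B\oplus\overline B)$, whatever we do with $B$ later.

**Adding $R_j$ with unconditional messages.** The first thing to try is to activate $(j,n)$ whenever $n$ enters $A$. As a complete strategy this is doomed: if $A=^*\{n:(j,n)\text{ active at }B\}$ then $A\le_eB$, and some $S_e$ fails. Let us see where it breaks. In the "yes" case, $\rho$ may contain the bit $1$ at some $z$ with $nm(z)=(j,n_0)$. Then $n_0\in\Phi_j(X_j\oplus B)$ forever, although we want to keep $n_0$ out of $A$. So we must ask only about those $\rho$ that activate no name of $n_0$. If the answer to this restricted question is "no", then $n_0$ enters $A$. But now we must never activate a name of $n_0$, because strings doing so were not covered by the question, and one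 of them may put $n_0$ into $\Theta_e(B\oplus\overline B)$. So $n_0$ is an error: $n_0\in A\setminus\Phi_j(X_j\oplus B)$. One $S_e$ causes one error, but there are infinitely many $S_e$, and $R_j$ tolerates only finitely many errors.

**Conditional messages.** Suppose that $y$ detects the block $\{n_0\}$ for $\Theta_j$, in the sense of (1). Then we allow the strings $\rho$ in the question to activate the one name $(j,n_0,y)$ of $n_0$. In the "yes" case this name may become active, but $n_0$ stays out, so $y\notin X_j$ and the message does no harm. In the "no" case we put $n_0$ into $A$ and may activate $(j,n_0,y)$, because strings activating it were covered by the question. Now $y\in X_j$ and $n_0\in\Phi_j(X_j\oplus B)$. There is no error.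

**Two operators need a block.** Let $\Theta_j=\{(y,\{2y\})\}_{y\in\omega}$ and $\Theta_{j'}=\{(y,\{2y+1\})\}_{y\in\omega}$. Whether $y\in\Theta_j(A)$ depends only on the even number $2y$, and whether $y\in\Theta_{j'}(A)$ only on the odd number $2y+1$. So no single number $n_0$ has a detector for both operators. But if the clusters $K_a,\dots,K_b$ contain an even number $2u$ and an odd number $2v+1$, then $u\in\Theta_j(U_a)\setminus\Theta_j(U_{b+1})$ and $v\in\Theta_{j'}(U_a)\setminus\Theta_{j'}(U_{b+1})$. So $u$ and $v$ detect the same block. All elements of the block must now share one fate, which is why clusters are glued together in the out plan.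

**Operators without detectors.** If $\Theta_j=\{(y,\emptyset):y\in W\}$ with $W$ c.e., then $\Theta_j(U_c)=W$ for all $c$ and no detector exists. But then $X_j=W$ is c.e., and $R_j$ holds. This dichotomy is general. We will arrange that $X_j=\bigcap_c\Theta_j(U_c)$ for the final clusters. If the decreasing sequence $(\Theta_j(U_c))_c$ is eventually constant, then $X_j=\Theta_j(U_c)$ for some cofinite $U_c$, so $X_j$ is c.e. If it is not, then to the right of every $a$ there are detectors. Which case holds is not known in advance, so the strategies for $S_e$ are put on a tree: a strategy $\alpha$ carries a guess about the set of $j<e$ that have detectors, and it uses a block only if it finds detectors for all these $j$. It may cause errors for the other $j$, and we must make sure that for each $R_j$ that needs its operator $\Phi_j$ only finitely many errors survive.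

## 5. Strategies, guesses and priorities

**Definition (nodes).** Nodes are strings $\alpha\in2^{<\omega}$. Put $G_\alpha=\{j<|\alpha|:\alpha(j)=1\}$. The node $\alpha$ works for $S_{|\alpha|}$. Write $\alpha<_L\beta$ if $\alpha,\beta$ are incomparable and at the first place where they differ $\alpha$ has $1$ and $\beta$ has $0$. Write $\alpha\prec\beta$ if $\alpha<_L\beta$ or $\alpha\subsetneq\beta$.

The relation $\prec$ is the lexicographic order in which $1$ comes before $0$ and proper initial segments come first; it is a strict linear order. For example $\emptyset\prec1\prec11\prec10\prec0\prec01\prec00$. The node $10$ works for $S_2$ and has $G_{10}=\{0\}$: it insists on a detector for $\Theta_0$ and does not care about $\Theta_1$. Smaller nodes in $\prec$ have higher priority.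

At the end of each stage $s$ the construction has the following data.

* Clusters $K_0<\dots<K_m$ (possibly none) and a number $\ell_s$ above all their elements, with $A_s=[0,\ell_s)\setminus\bigcup_iK_i$.
* A string $\rho_s$.
* For finitely many nodes $\beta$ a *block* $N_\beta$, a finite set, of type *in* or *out*.
* For each node $\beta$ a number $t_\beta\ge|\beta|$.

A node may use clusters only from index $t_\beta$ on. To *initialize* $\beta$ at stage $s$ means that $\beta$ loses its block, if it has one, and $t_\beta:=\max(|\beta|,s)$. Since the initial value is $|\beta|$, at all times
$$t_\beta=\text{the maximum of }|\beta|\text{ and the last stage at which }\beta\text{ was initialized (if any)}.\tag{3}$$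
So $t_\beta$ never decreases, and it is finitely described for all nodes at once. To *activate* a name $\nu$ means to extend the current string by $0$'s up to the next $z$ with $nm(z)=\nu$, and then by the bit $1$ at $z$. Thus the only name activated is $\nu$.

## 6. The construction, computable in $\emptyset'$

**Stage 0.** There are no clusters and no blocks, $\ell_0=0$, $\rho_0=\emptyset$, and $t_\beta=|\beta|$.

**Stage $s+1$.** Let $K_0,\dots,K_m$ be the clusters at the end of stage $s$, and $U_c$ the corresponding sets.

**Phase 1 (a node acts).** *The purpose is to diagonalize for one node.* The node $\alpha$ *requires attention* if $|\alpha|\le s$, $\alpha$ has no block, and there are $a\le b\le m$ such that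

* (A1) $a\ge t_\alpha$;
* (A2) $\min K_a>\max N_\beta$ for every $\beta\prec\alpha$ that has a block;
* (A3) for each $j\in G_\alpha$ there is $y_j\le s$ with $y_j\in\Theta_j(U_a)\setminus\Theta_j(U_{b+1})$.

If no node requires attention, put $\ell=\ell_s$ and go to Phase 2. Otherwise let $\alpha$ be the $\prec$-least such node, with the least $(a,b)$ and the least $y_j$'s. We say that $\alpha$ *acts at index $a$*. Let $N=K_a\cup\dots\cup K_b$, $n_0=\min N$, $q=\max N$ and $e=|\alpha|$. Initialize every $\beta\succ\alpha$. Let $P$, the set of permitted names, consist of

* $*$, and all names of all $n>q$;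
* all names of those $n\in A_s$ with $n\le q$ that are in no in-block $N_\beta$ with $\beta\prec\alpha$;
* the names $(j,n,y_j)$ for $n\in N$ and $j\in G_\alpha$.

A string $\rho\supseteq\rho_s$ is *$\alpha$-admissible* if $nm(z)\in P$ whenever $z\ge|\rho_s|$ and $\rho(z)=1$.

*Case out*: some $\alpha$-admissible $\rho$ has $n_0\in\Theta_e(gr(\rho))$. Take the first such $\rho$ (in a fixed search order) as the current string. The clusters are now $K_0,\dots,K_{a-1},N$; so $K_a,\dots,K_b$ are glued together, and $K_{b+1},\dots,K_m$ are no longer clusters. Let $\ell>\ell_s$ exceed every $n$ that has an active name at $\rho$. Let $N_\alpha:=N$, an out-block.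

*Case in*: otherwise. The clusters are now $K_0,\dots,K_{a-1}$. Choose the least $\ell\ge\ell_s$ with $y_j\in\Theta_j(U_a\cap[0,\ell))$ for all $j\in G_\alpha$; it exists because each computation has finite use. Activate all $(j,n,y_j)$ with $j\in G_\alpha$, $n\in N$. Let $N_\alpha:=N$, an in-block.

In all cases the *current $A$* is now $[0,\ell)\setminus\bigcup(\text{current clusters})$. In case in this is $U_a\cap[0,\ell)$.

**Phase 2 (messages).** *The purpose is to serve the $R_j$ and $Q_s$.* For each $n$ in the current $A$ that lies in no in-block, and each $j\le s$ such that $(j,n)$ is not active, activate $(j,n)$. Then let $z$ be the least number not less than the length of the current string with $nm(z)=*$. Extend by $0$'s to length $z$ and append the bit $1$ if $z\notin W_s$, and the bit $0$ if $z\in W_s$. The result is $\rho_{s+1}$.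

**Phase 3 (a new cluster).** *The purpose is to record computations from the present $U$ and to supply material.* Let $U$ be the complement of the union of the current clusters. Take the least $\ell'\ge\ell$ such that for all $j,y\le s$: if $y\in\Theta_j(U)$ then $y\in\Theta_j(U\cap[0,\ell'))$. Append the cluster $\{\ell'\}$ and put $\ell_{s+1}=\ell'+1$. Then $A_{s+1}=U\cap[0,\ell')$.

Finally let $A=\bigcup_sA_s$, and let $B$ be the set with characteristic function $\bigcup_s\rho_s$.

Some choices deserve a comment. In case out, $\rho$ may activate any names of numbers beyond $q$, so these numbers can no longer be kept out safely; this is why the clusters beyond $N$ are dissolved and $\ell$ is raised. In case in, all clusters from $K_a$ on are released because the computation that puts $y_j$ into $\Theta_j(U_a)$ may use any of their elements. The elements of an in-block are denied the unconditional names in Phase 2; this is the restriction whose price was computed in Section 4.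

**The first two stages by hand.** Suppose $\Theta_0=\{(y,\{2y\}):y\in\omega\}$ and $nm(0)=*$. Then $\Theta_0(B\oplus\overline B)=B$, so $S_0$ says $A\ne B$. At stage 1 ($s=0$) there is no cluster, so nobody requires attention; $\ell=0$ and the current $A$ is empty. Phase 2 only fixes the bit $B(0)$. In Phase 3 we have $U=\omega$ and $0\in\Theta_0(\omega)$, so $\ell'$ is least with $0\in\Theta_0([0,\ell'))$, that is $\ell'=1$. So $K_0=\{1\}$, $\ell_1=2$, $A_1=\{0\}$. At stage 2 ($s=1$) the root $\emptyset$, with $t_\emptyset=0$ and $G_\emptyset=\emptyset$, acts with $a=b=0$, $N=\{1\}$, $n_0=q=1$. The set $P$ consists of $*$, all names of all $n\ge2$ and all names of $0$. An admissible $\rho$ with $1\in\Theta_0(gr(\rho))$ is an admissible $\rho$ with $\rho(1)=1$, and it exists if and only if $nm(1)\in P$. If $nm(1)=(0,0)$, we are in case out: $1\in B$, and $1$ is in a cluster. If $nm(1)=(0,1)$, we are in case in: $1$ enters $A$, with $\ell=2$ and current $A=\{0,1\}$. Phase 2 activates only $(0,0)$ and $(1,0)$, because $1$ is in an in-block. In doing so it gives position $1$ the bit $0$. So $1\in A\setminus B$. The root has no predecessor in $\prec$, so it is never initialized, and this is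 its permanent block.

**Effectivity.** *We check that $A$ is $\Sigma^0_2$, $B$ is $\Delta^0_2$, and all $Q_k$ hold.* The sets $U_c$ and $P$ are decidable uniformly from finite data; at stage $s+1$ only nodes with $|\alpha|\le s$ are examined; and all questions asked are uniformly $\Sigma^0_1$. So $\emptyset'$ answers them all, and the construction is computable in $\emptyset'$.

Phase 1 only glues or dissolves clusters, and Phase 3 adds only the element $\ell'$, where $\ell_s\le\ell\le\ell'$. So every element of a cluster at the end of stage $s+1$ was in a cluster at the end of stage $s$ or equals $\ell'\ge\ell_s$. The clusters stay ordered as required, and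
$$A_s\ \subseteq\ \text{current }A\text{ after Phase 1 of stage }s+1\ \subseteq\ A_{s+1}.\tag{4}$$
So $A$ is c.e. in $\emptyset'$, that is, $\Sigma^0_2$. The strings $\rho_s$ strictly increase, since Phase 2 always appends a bit. So $B\le_T\emptyset'$ and $B$ is $\Delta^0_2$. The last bit appended in Phase 2 of stage $s+1$ gives $B(z)\ne W_s(z)$. Hence all $Q_k$ hold.

## 7. The clusters settle

**Lemma 5.** For each $c$ there are only finitely many actions at index $\le c$. Hence each $K_c$ is eventually defined and constant. Writing $K_c$, $U_c$ for the final values, $A=\omega\setminus\bigcup_cK_c=\bigcap_cU_c$.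

**Purpose.** This gives final clusters, so that we can compare $X_j$ with the sets $\Theta_j(U_c)$.

**Step 1: finitely many actions at index $\le c$.** If $\alpha$ acts at index $a\le c$ then $|\alpha|\le t_\alpha\le a\le c$. Suppose $\alpha$ acts at a stage $s'>c$. It can act again only after losing its block, that is, after being initialized at some stage $>s'>c$. By (3), from then on $t_\alpha>c$, so $\alpha$ never again acts at index $\le c$. So after stage $c$ each of the fewer than $2^{c+1}$ nodes of length $\le c$ acts at most once at index $\le c$.

**Step 2: $K_0,\dots,K_c$ become final.** Consider the stages after the last action at index $\le c$. An action at an index $a>c$ does not change $K_0,\dots,K_{a-1}$. So $K_0,\dots,K_c$, once present, never change. If at most $c$ clusters are present, then an action at an index $>c$ is impossible, because a cluster of that index is needed. So nobody acts, and Phase 3 increases the number of clusters by one. Once at least $c+1$ clusters are present, this remains so.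

**Step 3: the description of $A$.** If $n$ is in a final $K_c$, then $n\notin A_s$ for all late $s$, so $n\notin A$, since the $A_s$ increase. Conversely let $n\notin A$. As $\ell_s\to\infty$, at the end of all late stages $n<\ell_s$ and $n\notin A_s$, so $n$ is in a cluster. The index of that cluster is $\le n$, because $\min K_i\ge i$. Once $K_0,\dots,K_n$ are final, $n$ is in one of them. $\square$

## 8. Messages about numbers outside $A$ do no harm

**Lemma 6.** (i) If a name of $n$ is active at $\rho_s$ then $n<\ell_s$. (ii) At the end of every stage, if $n\in K_c$ and a name of $n$ is active, then this name is of the form $(j,n,y)$ with $y\notin\Theta_j(U_{c+1})$. (iii) $\Phi_j(X_j\oplus B)\subseteq A$ for all $j$.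

**Purpose.** This is one half of $R_j$, for all $j$ at once. Statement (ii) is the invariant that the gluing of clusters is designed to keep.

**Step 1: proof of (i).** We use induction on stages. In case out, $\ell$ exceeds all $n$ with active names. In case in, only names of elements of $N\subseteq[0,\ell_s)$ are activated. In Phase 2, only $*$ and names of elements of the current $A\subseteq[0,\ell)$ are activated. So at the beginning of Phase 3 of stage $s+1$ all $n$ with active names are $<\ell$, and $\ell_{s+1}=\ell'+1>\ell$.

**Step 2: Phases 2 and 3 keep (ii).** We use induction on stages; at stage 0 there are no clusters. Phase 2 activates only $*$ and names of elements of the current $A$, which are in no cluster. By Step 1, at the beginning of Phase 3 all $n$ with active names are $<\ell\le\ell'$, so the new cluster $\{\ell'\}$ has no active names. It is appended at the end, so $U_{c+1}$ does not change for the other clusters $K_c$.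

**Step 3: case in keeps (ii).** The remaining clusters $K_c$, $c<a$, and their sets $U_{c+1}$ are unchanged. Only names of elements of $N$ are activated, and these elements leave the clusters.

**Step 4: case out keeps (ii).** First let $c<a$ and $n\in K_c$. Then $n\le q$, $n\notin A_s$ and $n\notin N$. So no name of $n$ is in $P$, and no name of $n$ is newly activated. Also $K_c$ and $U_{c+1}$ are unchanged.

Now let $n\in N$, say $n\in K_c$ with $a\le c\le b$ before the action. By induction every formerly active name of $n$ is some $(j,n,y)$ with $y\notin\Theta_j(U_{c+1})$. As $U_{b+1}\subseteq U_{c+1}$, we get $y\notin\Theta_j(U_{b+1})$. As $n\le q$ and $n\notin A_s$, the only names of $n$ in $P$ are $(j,n,y_j)$ with $j\in G_\alpha$, and $y_j\notin\Theta_j(U_{b+1})$ by (A3). After the action $N$ is the cluster with index $a$, and the new $U_{a+1}$ is the complement of $K_0\cup\dots\cup K_{a-1}\cup N$, which is the old $U_{b+1}$. So (ii) holds for $N$.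

**Step 5: proof of (iii).** Let $n\notin A$. By Lemma 5, $n\in K_c$ for some $c$ (final value), and $A\subseteq U_{c+1}$. Consider late stages, at which $K_0,\dots,K_c$ are final. By (ii), no name $(j,n)$ is active at such stages, hence none ever is. If $(j,n,y)$ is active at $B$, it is active at late stages, so $y\notin\Theta_j(U_{c+1})\supseteq\Theta_j(A)=X_j$. So $n\notin\Phi_j(X_j\oplus B)$ by (2). $\square$

## 9. A node that is not initialized keeps its diagonalization

**Lemma 7.** Let $\alpha$ act at stage $s+1$ (with $N,q,P$) and not be initialized at stages in $(s+1,t]$, where $t\ge s+1$. Then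

(a) no number $\le q$ enters $A$ at stages in $(s+1,t]$;

(b) the blocks of all $\beta\prec\alpha$ are unchanged at stages in $[s+1,t]$;

(c) $\rho_t$ is $\alpha$-admissible (with respect to $\rho_s$ and $P$).

**Purpose.** In case out, (a) keeps $n_0$ out of $A$. In case in, (c) says that what is later written into $B$ was covered by the question asked when $\alpha$ acted.

**Step 1: who can act.** Any node $\delta$ acting at a stage in $(s+1,t]$ satisfies $\delta\succ\alpha$. For $\alpha$ keeps its block and so does not act, and an action of some $\delta\prec\alpha$ would initialize $\alpha$.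

**Step 2: proof of (a).** Let $\delta\succ\alpha$ act at such a stage. By (A2) applied to $\alpha\prec\delta$, $\delta$ acts on clusters with minimum $>\max N_\alpha=q$. The numbers entering $A$ at a stage are in former clusters of index at least the index acted at, or are at least the previous value of $\ell$. The former are $>q$ by what was just said; the latter are $>q$ since $\ell_{s+1}>\ell_s>q$. If nobody acts, only numbers of the second kind enter.

**Step 3: proof of (b).** If some $\beta\prec\alpha$ acts at a stage in $(s+1,t]$, or is initialized there by the action of some $\delta\prec\beta$, then a node $\prec\alpha$ acts there, against Step 1. At stage $s+1$ itself only blocks of nodes $\succeq\alpha$ are affected.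

**Step 4: small numbers in $A$.** This prepares (c). At stage $s+1$, the released clusters $K_{b+1},\dots,K_m$ lie above $q$, and $\ell_s>q$. So the numbers $\le q$ that enter $A$ at stage $s+1$ are exactly the elements of $N$ in case in, and there are none in case out. Together with (a): any $n\le q$ that is in the current $A$ (or in some $A_{s'}$) at some time from Phase 2 of stage $s+1$ through stage $t$ is in $A_s\cup N$, and it is in $N$ only if $N_\alpha$ is an in-block.

**Step 5: proof of (c).** We consider all bits $1$ appended after $\rho_s$ through stage $t$ and show that their names are in $P$.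

*Phase 1 of stage $s+1$.* In case out the string chosen is $\alpha$-admissible. In case in only names $(j,n,y_j)\in P$ are activated.

*Phase 2 of a stage in $[s+1,t]$.* The names are $*\in P$, or $(j,n)$ with $n$ in the current $A$ and in no in-block. If $n>q$ then $(j,n)\in P$. Let $n\le q$. If $n$ were in $N$, then by Step 4 it would be in the in-block $N_\alpha$, which $\alpha$ still has; so $n\notin N$ and $n\in A_s$. By (b), $n$ is in no in-block that a node $\beta\prec\alpha$ had when $P$ was formed. So $(j,n)\in P$.

*Phase 1 of a stage $s'+1\in(s+1,t]$.* Let $\delta$ act there, with $N_\delta$ and permitted set $P_\delta$. Then $\delta\succ\alpha$, and $\min N_\delta>q$. In both cases the bits $1$ appended have names in $P_\delta$. The name $*$, the names of $n>\max N_\delta$ and the names of $n\in N_\delta$ are in $P$, because all these $n$ exceed $q$. There remain names of $n\in A_{s'}$ that are in no in-block of a node $\prec\delta$. If $n>q$, they are in $P$. If $n\le q$, then $n\in A_s\cup N$ by Step 4. Since $\alpha\prec\delta$, $n$ is not in an in-block of $\alpha$, so $n\notin N$ and $n\in A_s$. Since every $\beta\prec\alpha$ is $\prec\delta$, $n$ is in no in-block of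 a node $\beta\prec\alpha$; by (b) these are the blocks present when $P$ was formed. So all names of $n$ are in $P$. $\square$

## 10. $X_j$ as the limit of $\Theta_j(U_c)$

**Lemma 8.** With final values,
$$X_j=\bigcap_c\Theta_j(U_c).\tag{5}$$
Call $j$ *active* if the decreasing sequence $(\Theta_j(U_c))_c$ is not eventually constant. If $j$ is not active, then $X_j$ is c.e.

**Purpose.** This is the dichotomy announced in Section 4: either $R_j$ holds because $X_j$ is c.e., or detectors for $\Theta_j$ exist arbitrarily far out.

**Step 1: the easy inclusion.** $A\subseteq U_c$ for all $c$, so $X_j\subseteq\bigcap_c\Theta_j(U_c)$ by monotonicity.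

**Step 2: stages with only final clusters.** We show that there are arbitrarily large $s$ such that all clusters present just before Phase 3 of stage $s+1$ are final. If there are only finitely many actions, this holds for all late $s$, since then clusters never change once present. Otherwise let $s^*$ be given. Take an action after stage $s^*$, say at index $c$. By Lemma 5 there is a last stage $s+1$ with an action at an index $\le c$; let this index be $a\le c$. Then $s+1>s^*$. After Phase 1 of stage $s+1$ all clusters have indices $\le a\le c$. All later actions have index $>c$, so they do not change these clusters.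

**Step 3: the other inclusion.** Let $y\in\bigcap_c\Theta_j(U_c)$. Take $s\ge j,y$ as in Step 2. The set $U$ in Phase 3 of stage $s+1$ is the complement of finitely many final clusters forming an initial segment of the list, so it is some final $U_c$. Hence $y\in\Theta_j(U)$, and by the choice of $\ell'$, $y\in\Theta_j(U\cap[0,\ell'))=\Theta_j(A_{s+1})\subseteq X_j$.

**Step 4: inactive $j$.** If $j$ is not active, then by (5) $X_j=\Theta_j(U_c)$ for some $c$. As $U_c$ is cofinite, it is computable, and $X_j$ is c.e. $\square$

For example, if $\Theta_j=\{(y,\{y\}):y\in\omega\}$ then $\Theta_j(U_c)=U_c$ and $j$ is active.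

## 11. The path of true guesses

Define $g\in2^\omega$ recursively by
$$g(i)=1\iff\text{there are infinitely many actions by nodes }\supseteq(g\upharpoonright i)^\frown1.\tag{6}$$
We shall show that $A=^*\Phi_j(X_j\oplus B)$ if $g(j)=1$, and that $X_j$ is c.e. if $g(j)=0$.

**Lemma 9.** For each $e$, the node $\alpha=g\upharpoonright e$ is initialized finitely often and eventually has a permanent block.

**Purpose.** Each $S_e$ gets a strategy that is finally left in peace.

**Step 1: no node $\prec\alpha$ acts after some stage.** We use induction on $e$. Let $\delta\prec\alpha$. If $\delta<_L\alpha$, let $i<e$ be the first place of difference. Then $\delta(i)=1$ and $g(i)=\alpha(i)=0$, so $\delta\supseteq(g\upharpoonright i)^\frown1$; by (6) there are only finitely many actions by such nodes, for each of the finitely many $i<e$. If $\delta\subsetneq\alpha$, then $\delta=g\upharpoonright e'$ with $e'<e$, and by induction $\delta$ eventually has a permanent block and no longer acts. So there is a stage $s_0$ after which no $\delta\prec\alpha$ acts.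

**Step 2: consequences.** After $s_0$, $\alpha$ is not initialized, $t_\alpha$ is constant, and the finitely many blocks of nodes $\prec\alpha$ do not change. If $\alpha$ has a block at some time after $s_0$, it is permanent. Suppose, for a contradiction, that $\alpha$ has no block at any time after $s_0$. In particular $\alpha$ does not act after $s_0$.

**Step 3: the case $G_\alpha=\emptyset$.** By Lemma 5, at all late stages there is a cluster $K_a$ with $a\ge t_\alpha$ that satisfies (A2), because $\min K_a\ge a$ and the blocks in question are fixed finite sets. Condition (A3) is empty. So $\alpha$ requires attention with $b=a$, and the node that acts is $\preceq\alpha$. This contradicts Steps 1 and 2.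

**Step 4: the case $G_\alpha\ne\emptyset$.** Let $j=\max G_\alpha$ and $\tau=(g\upharpoonright j)^\frown1$. Then $g(j)=1$ and $\alpha=\tau^\frown0^k$ for some $k$. By (6) there are infinitely many actions after $s_0$ by nodes $\beta\supseteq\tau$. No node $\preceq\alpha$ acts after $s_0$, so these $\beta$ satisfy $\beta\succ\alpha$. Since $\alpha$ has only $0$'s after $\tau$, no $\beta\supseteq\tau$ satisfies $\alpha<_L\beta$. So $\beta\supsetneq\alpha$.

Consider such an action, by $\beta$ with $(a,b)$. We claim that $\alpha$ also requires attention via $(a,b)$. It has no block, and $|\alpha|\le|\beta|$. For (A1): whenever $\alpha$ is initialized, it is by a node $\prec\alpha\prec\beta$, so $\beta$ is initialized too; by (3), $t_\alpha\le t_\beta\le a$. For (A2): nodes $\prec\alpha$ are $\prec\beta$. For (A3): $G_\alpha\subseteq G_\beta$. But the acting node is the $\prec$-least one requiring attention, and $\alpha\prec\beta$, a contradiction. $\square$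

**Lemma 10.** All $S_e$ hold; thus $A\not\le_eB\oplus\overline B$.

**Purpose.** The diagonalizations of the nodes on $g$ are correct.

**Proof.** Let $\alpha=g\upharpoonright e$ get its permanent block at stage $s+1$, with $N,n_0,q$. Then $\alpha$ is not initialized after stage $s+1$, and Lemma 7 applies for all $t\ge s+1$.

*Case out.* The chosen $\rho$ is an initial segment of $B$, so $n_0\in\Theta_e(B\oplus\overline B)$. The number $n_0\in N$ is in a cluster at the end of stage $s+1$, so $n_0\notin A_{s+1}$. By Lemma 7(a) it never enters $A$.

*Case in.* $n_0$ is in the current $A$ after Phase 1 of stage $s+1$, so $n_0\in A$ by (4). If $n_0\in\Theta_e(B\oplus\overline B)$, then $n_0\in\Theta_e(gr(\rho_t))$ for some $t\ge s+1$. By Lemma 7(c), $\rho_t$ is $\alpha$-admissible, contradicting the case assumption. $\square$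

**Lemma 11.** If $g(j)=1$ then $A=^*\Phi_j(X_j\oplus B)$.

**Purpose.** This is the successful half of $R_j$: only finitely many errors survive.

**Step 1: which $n\in A$ could be missing.** By Lemma 6(iii) only $n\in A$ matter. A number becomes a member of an in-block only at the moment it leaves its cluster and enters $A$, hence at most once. So if $n\in A$ is not in a permanent in-block, then at all late Phases 2 it is in the current $A$ and in no in-block. Hence $(j,n)$ becomes active and $n\in\Phi_j(X_j\oplus B)$. If $n$ is in a permanent in-block $N_\beta$ with $j\in G_\beta$, then $(j,n,y_j)$ was activated when $\beta$ acted. Moreover $y_j\in\Theta_j(U_a\cap[0,\ell))\subseteq X_j$, because $U_a\cap[0,\ell)$ was the current $A$ after that Phase 1. So again $n\in\Phi_j(X_j\oplus B)$. The only possible errors are elements of permanent in-blocks $N_\beta$ with $j\notin G_\beta$.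

**Step 2: there are finitely many such $\beta$.** There are finitely many $\beta$ with $|\beta|\le j$. Let $|\beta|>j$ and $\beta(j)=0$, and put $\tau=(g\upharpoonright j)^\frown1$. As $|\beta|\ge|\tau|$ and $\beta(j)\ne\tau(j)$, the strings $\beta$ and $\tau$ are incomparable. If $\tau<_L\beta$, then every node $\supseteq\tau$ is $<_L\beta$. So the infinitely many actions of nodes $\supseteq\tau$ all initialize $\beta$, and $\beta$ has no permanent block. If $\beta<_L\tau$, let $i$ be the first place of difference. Then $\beta(i)=1$ and $\tau(i)=0$, so $i<j$, $g(i)=0$ and $\beta\supseteq(g\upharpoonright i)^\frown1$. By (6) there are only finitely many actions by such nodes, so only finitely many such $\beta$ ever get a block. As blocks are finite, there are finitely many errors. $\square$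

**Lemma 12.** If $g(i)=0$ then $X_i$ is c.e.

**Purpose.** This is the other half of $R_i$: if the guess "$i$ has detectors" is acted on only finitely often, then $R_i$ holds because $X_i$ is c.e.

**Step 1: all indices involved are active.** Suppose $X_i$ is not c.e. Then $i$ is active by Lemma 8. Let $j<i$ with $g(j)=1$. If $X_j$ were c.e., then Lemma 11 would give $A\le_eB$, contradicting Lemma 10. So $X_j$ is not c.e., and $j$ is active by Lemma 8. Hence every $j$ in $G:=G_{g\upharpoonright i}\cup\{i\}$ is active.

**Step 2: a node that never acts.** The nodes $\beta_k=(g\upharpoonright i)^\frown1^\frown0^k$ all have $G_{\beta_k}=G$. As $g(i)=0$, there are only finitely many actions by nodes $\supseteq(g\upharpoonright i)^\frown1$. Fix $k$ such that $\beta:=\beta_k$ never acts. So $\beta$ never has a block.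

**Step 3: nodes $\prec\beta$ stop acting.** Let $\delta\prec\beta$. If $\delta\subsetneq\beta$, then either $\delta=g\upharpoonright e'$ with $e'\le i$, or $\delta\supseteq(g\upharpoonright i)^\frown1$. If $\delta<_L\beta$, let $p$ be the first place of difference, so $\delta(p)=1$ and $\beta(p)=0$. Then $p\ne i$, since $\beta(i)=1$. If $p<i$, then $g(p)=0$ and $\delta\supseteq(g\upharpoonright p)^\frown1$. If $p>i$, then $\delta\supseteq(g\upharpoonright i)^\frown1$. In all cases Lemma 9 or (6) gives only finitely many actions, altogether. So there is $s_0$ after which no $\delta\prec\beta$ acts. After $s_0$, $t_\beta$ and the finitely many blocks of nodes $\prec\beta$ are constant.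

**Step 4: $\beta$ requires attention.** Choose $a\ge t_\beta$ such that $\min K_a$ (final value) exceeds all elements of these blocks. For each $j\in G$ the decreasing sequence $(\Theta_j(U_c))_c$ is not eventually constant, so it drops strictly below $\Theta_j(U_a)$ at some point and stays below. As $G$ is finite, there are $b\ge a$ and numbers $y_j\in\Theta_j(U_a)\setminus\Theta_j(U_{b+1})$ for all $j\in G$ (final values). At a late stage $s+1$ the clusters $K_0,\dots,K_b$ are final, $s\ge|\beta|$, and $s\ge y_j$ for all $j\in G$. Then $\beta$ requires attention, so some node $\preceq\beta$ acts. This contradicts Steps 2 and 3. $\square$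

**Proof of Theorem 1.** Lemma 10 gives all $S_e$, Lemmas 11 and 12 give all $R_j$, and the $Q_k$ and the complexity of $A$ and $B$ were checked in Section 6. By Section 3 the degrees $\mathbf a=\deg_e(A)$ and $\mathbf b=\deg_e(B\oplus\overline B)$ form a strong minimal pair. Both $A$ and $B\oplus\overline B$ are $\Sigma^0_2$, so $\mathbf a,\mathbf b\le\mathbf 0'$. $\blacksquare$

## 12. Shrinking the left side and enlarging the right side

**Proof of Remark 4.** We have $\mathbf c\ge\mathbf b>\mathbf 0$. Let $\mathbf 0<\mathbf x\le\mathbf a_0$. Since $\mathbf x\le\mathbf a$ and $\mathbf b\le\mathbf c$,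
$$\mathbf x\vee\mathbf c=\mathbf x\vee\mathbf b\vee\mathbf c=\mathbf a\vee\mathbf b\vee\mathbf c=\mathbf a\vee\mathbf c\ge\mathbf a_0\vee\mathbf c\ge\mathbf x\vee\mathbf c.$$
So $\mathbf x\vee\mathbf c=\mathbf a_0\vee\mathbf c$. If also $\mathbf x\le\mathbf c$, then $\mathbf c=\mathbf x\vee\mathbf c=\mathbf a\vee\mathbf c\ge\mathbf a$, a contradiction. So $\mathbf a_0\wedge\mathbf c=\mathbf 0$. $\blacksquare$

## 13. A low right side always leaves room: proof of Theorem 2

For a set $B$ let $K_B=\{h:h\in\Theta_h(B)\}$. The enumeration jump of $\deg_e(B)$ is the degree of $K_B\oplus\overline{K_B}$, and the jump is monotone. A degree is low if its jump is $\mathbf 0'$. For example, if $C$ is a set with $C'\equiv_T\emptyset'$, then $\deg_e(C\oplus\overline C)$ is low: the set $K_{C\oplus\overline C}$ is c.e. in $C$, hence computable from $C'$ and so $\Delta^0_2$, and therefore its join with its complement is $\le_e\overline{\emptyset'}$.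

Let $A\in\mathbf a$ be $\Sigma^0_2$, let $B\in\mathbf b$ with $\mathbf b$ low, and let $A\not\le_eB$. Lowness gives $K_B\oplus\overline{K_B}\le_e\overline{\emptyset'}$, so $K_B$ and its complement are $\Sigma^0_2$ and $K_B$ is $\Delta^0_2$. As $B$ is many-one reducible to $K_B$, also $B$ is $\Delta^0_2$. Let $(B_s)$ be a computable approximation with limit $B$.

We shall build $X=\Theta(A)$. To make $X$ not c.e., we copy $A$ into a column of $X$, as long as the column agrees with $W_k$; since $A$ is not c.e., the copying stops. To get $A\ne\Theta_k(X\oplus B)$, we enumerate into $X$ the elements that computations of $\Theta_k(X\oplus B)$ need, as long as these computations agree with $A$; since $A\not\le_eB$, this stops too. Both strategies need stages at which the approximation to $A$ makes no false claim.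

**Lemma 13.** There are uniformly computable finite sets $A_s$ such that (G1) $A_s\subseteq A$ for infinitely many $s$, and (G2) each $n\in A$ is in $A_s$ for almost all $s$.

**Purpose.** Call $s$ *valid* if $A_s\subseteq A$. At large valid stages $A_s$ is correct on any given initial segment.

**Step 1: a first approximation.** There are uniformly computable $C_s$ with $n\in A$ iff $n\in C_s$ for almost all $s$. Indeed, let $n\in A\iff\exists u\forall v\,R(n,u,v)$ with $R$ computable. Let $u_s(n)$ be the least $u<s$ with $R(n,u,v)$ for all $v\le s$, or $s$ if there is none. This is nondecreasing in $s$; it is bounded, hence eventually constant, iff $n\in A$. Put $n\notin C_{s+1}$ iff $u_{s+1}(n)\ne u_s(n)$, and $C_0=\emptyset$.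

**Step 2: ranking by the number of absences.** Let $c(n,s)=|\{r<s:n\notin C_r\}|$, $r(n,s)=n+c(n,s)$,
$$m_s=\min\bigl(\{r(n,s):n\le s,\ n\notin C_s\}\cup\{s\}\bigr),\qquad A_s=\{n\le s:r(n,s)<m_s\}.$$
We claim $m_s\to\infty$. Let $M$ be given. If $s>M$ and $m_s\le M$, then some $n\notin C_s$ has $r(n,s)\le M$. So $n\le M$ and $r(n,s+1)=r(n,s)+1$. For each of the finitely many $n\le M$ this happens at most $M+1$ times.

**Step 3: (G2).** If $n\in A$ then $r(n,s)$ is eventually constant, and $m_s\to\infty$, so $n\in A_s$ for almost all $s$.

**Step 4: (G1).** As $m_s\to\infty$, there are infinitely many $s$ with $m_s\le m_{s'}$ for all $s'\ge s$. Each such $s$ is valid. For let $n\in A_s\setminus A$. Then $n\in C_s$, since otherwise $r(n,s)\ge m_s$. As $n\notin A$, there is a least $s'>s$ with $n\notin C_{s'}$. Then $m_{s'}\le r(n,s')=r(n,s)<m_s$, a contradiction. $\square$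

**Construction.** Fix a computable pairing $\omega=\{\langle i,n\rangle\}$; column $i$ is $\{\langle i,n\rangle:n\in\omega\}$. All axioms put into $\Theta$ at stage $s$ will be of the form $(x,A_s)$, and we then say that $x$ is *enumerated at stage $s$*. Let $X=\Theta(A)$, and let $X_s=\Theta_s(A_s)$, where $\Theta_s$ consists of the axioms put in before stage $s$. An axiom $(x,A_s)$ applies to $A$ iff $s$ is valid. So $X$ is the set of numbers enumerated at valid stages. Also $X_s\subseteq X$ for valid $s$, and by (G2) each $x\in X$ is in $X_s$ for almost all $s$.

For finite $F$ let
$$Z_e(F)=\{n:\exists(n,E\oplus D)\in\Theta_e\ \bigl(E\cap(\text{columns}\le e)\subseteq F,\ D\subseteq B\bigr)\}.\tag{7}$$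
Then $Z_e(F)\le_eB$, uniformly in $e,F$. So there is a computable $h$ with $n\in Z_e(F)\iff h(e,F,n)\in K_B$, by the $s$-$m$-$n$ theorem. Since $K_B$ is $\Delta^0_2$, there is a computable $z_e(F,n,s)$ with $\lim_sz_e(F,n,s)=Z_e(F)(n)$. This is where lowness is used.

At stage $s$, for each $k\le s$, two strategies work.

* $P_k$: let $d_k(s)$ be the least $d$ such that $n<d$ whenever $\langle k,n\rangle$ was enumerated at some stage $r<s$ with $A_r\subseteq A_s$ by an $N_e$ with $e<k$. Let $\lambda_k(s)$ be the least $n\ge d_k(s)$ with $A_s(n)\ne W_{k,s}(\langle k,n\rangle)$, but at most $\max(s,d_k(s))$. Enumerate $(\langle k,n\rangle,A_s)$ for all $n\in A_s$ with $d_k(s)\le n\le\lambda_k(s)$.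
* $N_k$: let $F_s=X_s\cap(\text{columns}\le k)$, and let $l_k(s)$ be the least $n\le s$ with $A_s(n)\ne z_k(F_s,n,s)$, or $s$ if there is none. For each $m\le l_k(s)$ with $z_k(F_s,m,s)=1$ take the least pair $(E,D)$ (in a fixed coding) among those with code $\le s$ such that $(m,E\oplus D)\in\Theta_{k,s}$, $E\cap(\text{columns}\le k)\subseteq F_s$ and $D\subseteq B_s$, if there is one. Enumerate $(x,A_s)$ for all $x\in E$ in columns $>k$.

The construction is computable, so $\Theta$ is c.e.

**Lemma 14.** For every $k$: column $k$ of $X$ is finite, $X\ne W_k$, $N_k$ enumerates only finitely many numbers at valid stages, and $A\ne\Theta_k(X\oplus B)$.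

**Purpose.** This is all of Theorem 2 except for the translation to degrees. We use induction on $k$.

**Step 1: $d_k(s)$ settles at valid stages.** By induction, only finitely many numbers of column $k$ are enumerated at valid stages by $N_e$ with $e<k$. Let $d$ be the least strict bound for the corresponding $n$. For large valid $s$ we have $d_k(s)=d$. Here $\ge$ holds because, for each of these numbers, enumerated at a valid stage $r$, (G2) gives $A_r\subseteq A_s$ for almost all $s$. And $\le$ holds because $A_r\subseteq A_s\subseteq A$ makes $r$ valid.

**Step 2: column $k$ and $W_k$.** Since $A\not\le_eB$, $A$ is not c.e. So there is a least $n_0\ge d$ with $A(n_0)\ne W_k(\langle k,n_0\rangle)$; otherwise $A$ would agree beyond $d$ with the c.e. set $\{n:\langle k,n\rangle\in W_k\}$. For large valid $s$, $A_s$ and $A$ agree on $[0,n_0]$ and $W_{k,s}$ is correct on the numbers $\langle k,n\rangle$ with $n\le n_0$. So $\lambda_k(s)=n_0$. Hence $P_k$ enumerates only finitely many numbers at valid stages. No $N_e$ with $e\ge k$ enumerates into column $k$, and no $P_{k'}$ with $k'\ne k$ does. So column $k$ of $X$ is finite.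

If $n_0\in A$, then $\langle k,n_0\rangle$ is enumerated by $P_k$ at large valid stages, so $\langle k,n_0\rangle\in X\setminus W_k$. If $n_0\notin A$, then $\langle k,n_0\rangle\in W_k$. It is not in $X$: $P_k$ enumerates it only when $n_0\in A_s$, which fails at valid stages, and no $N_e$ with $e<k$ enumerates it at a valid stage, because $n_0\ge d$. So $X\ne W_k$.

**Step 3: $N_k$ is finitary at valid stages.** Let $F=X\cap(\text{columns}\le k)$, which is finite by Step 2 and induction. For large valid $s$, $F_s=F$. As $Z_k(F)\le_eB$ and $A\not\le_eB$, there is a least $n_0$ with $A(n_0)\ne Z_k(F)(n_0)$. For large valid $s$, $A_s$ and $z_k(F,\cdot,s)$ have their correct values on $[0,n_0]$, so $l_k(s)=n_0$. For $m\le n_0$ with $m\in Z_k(F)$, the pair chosen at large valid $s$ is the least $(E,D)$ with $(m,E\oplus D)\in\Theta_k$, $E\cap(\text{columns}\le k)\subseteq F$ and $D\subseteq B$. This is because only finitely many pairs have a code at most that of this pair, and on these $\Theta_{k,s}$ and $B_s$ settle. For $m\le n_0$ outside $Z_k(F)$ nothing is enumerated at large valid stages. So $N_k$ enumerates finitely many numbers at valid stages.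

**Step 4: the disagreement.** We have $\Theta_k(X\oplus B)\subseteq Z_k(F)$, because $E\subseteq X$ implies $E\cap(\text{columns}\le k)\subseteq F$. If $n_0\in A\setminus Z_k(F)$, it follows that $n_0\notin\Theta_k(X\oplus B)$. If $n_0\in Z_k(F)\setminus A$, then at a large valid stage the correct $(E,D)$ for $n_0$ is used. The elements of $E$ in columns $>k$ are enumerated at a valid stage, and the others are in $F\subseteq X$. So $E\subseteq X$ and $D\subseteq B$, and $n_0\in\Theta_k(X\oplus B)\setminus A$. $\square$

**Proof of Theorem 2.** By Lemma 14, $X\le_eA$ is not c.e. and $A\not\le_eX\oplus B$. So $\mathbf x=\deg_e(X)$ is as required. For the last statement: in a strong minimal pair $\mathbf a\not\le\mathbf b$, since otherwise $\mathbf a$ would be a nonzero degree below both sides. So with $\mathbf a\le\mathbf 0'$ and $\mathbf b$ low the first part gives a nonzero $\mathbf x\le\mathbf a$ with $\mathbf x\vee\mathbf b\ne\mathbf a\vee\mathbf b$. $\blacksquare$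

## 14. Kalimullin pairs below $\Delta^0_2$ sets: proof of Theorem 3

**Definition (Kalimullin pair).** Sets $X,Y$ form a Kalimullin pair if there is a c.e. set $W$ with
$$X\times Y\subseteq W\quad\text{and}\quad\overline X\times\overline Y\subseteq\overline W.\tag{8}$$

**Example.** If $X$ is c.e., then $W=X\times\omega$ works for every $Y$. A less trivial one: for a real $r$, and coding rationals by numbers, let $X=\{p\in\mathbb Q:p<r\}$ and $Y=\mathbb Q\setminus X$, with complements taken in $\mathbb Q$. Then $W=\{(p,p'):p<p'\}$ works. If $p\in X$ and $p'\in Y$, then $p<r\le p'$. If $p\notin X$ and $p'\notin Y$, then $p'<r\le p$, so $(p,p')\notin W$.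

**Lemma 15.** If $X,Y,W$ satisfy (8), $W$ is c.e., and $A=\Phi(X\oplus B)=\Psi(Y\oplus B)$ for enumeration operators $\Phi,\Psi$, then $A\le_eB$.

**Purpose.** If $\mathbf a$ bounds a Kalimullin pair of non-c.e. sets, strong minimality will make both sets compute $A$ with the help of $B$, and this lemma then gives a contradiction.

**Proof.** Let $C^*$ be the set of $n$ such that there are $(n,E\oplus D)\in\Phi$ and $(n,F\oplus D')\in\Psi$ with $D,D'\subseteq B$ and $E\times F\subseteq W$. Then $C^*\le_eB$. If $n\in A$, there are such axioms with $E\subseteq X$ and $F\subseteq Y$, so $E\times F\subseteq W$; thus $A\subseteq C^*$. Conversely let $n\in C^*$ via these axioms. If $E\subseteq X$, then $n\in\Phi(X\oplus B)=A$. Otherwise there is $x\in E\setminus X$. For every $y\in F$ we have $(x,y)\in W$, so $y\in Y$ by (8). Hence $F\subseteq Y$ and $n\in\Psi(Y\oplus B)=A$. So $A=C^*$. $\square$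

**Lemma 16.** Let $C$ be $\Delta^0_2$ and not c.e. There are non-c.e. $X,Y\le_eC$ and a c.e. $W$ satisfying (8).

**Purpose.** Every nonzero degree of a $\Delta^0_2$ set bounds a Kalimullin pair of non-c.e. sets.

**Set-up.** Let $(C_s)$ be a computable approximation with limit $C$. The requirements are $T_{2e}:X\ne W_e$ and $T_{2e+1}:Y\ne W_e$. At each stage $T_k$ has finitely many current *markers* $v(k,0),v(k,1),\dots$ (possibly none), which are $X$-numbers if $k$ is even and $Y$-numbers if $k$ is odd. Each number is appointed (on each side) at most once, as some $v(k,n)$; then put $n(v)=n$. Markers are dumped and cancelled only together; so a current marker is undumped, and an appointed number that is undumped is a current marker. After all markers of $T_k$ have been cancelled, its next marker is again $v(k,0)$. The set $X$ (respectively $Y$) consists of the appointed $X$-numbers (respectively $Y$-numbers) $v$ that are at some time dumped or have $n(v)\in C$. As the appointed numbers and the dumped numbers are c.e., $X,Y\le_eC$. The idea is that markers copy $C$ into $X$ or $Y$, and dumping puts a number in for good.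

At stage $s+1$, an appointed $v$ is *in* if it is dumped already or $n(v)\in C_s$; otherwise it is *out*.

**Stage $s+1$.**

1. While there is $(x,y)\in W$ with $x$ and $y$ both out: they are undumped, hence current markers of some $T_k$ and $T_{k'}$, with $k$ even and $k'$ odd. Dump and cancel all markers of all $T_l$ with $l\ge\max(k,k')$. (Each round removes a current marker, so the loop ends.)
2. Take the least $k\le s$ (if any) such that $C_s(n)=W_{e,s}(v(k,n))$ for all current markers of $T_k$, where $k\in\{2e,2e+1\}$. Dump and cancel all markers of $T_l$ with $l>k$, and appoint a fresh number as the next marker of $T_k$.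
3. Put into $W$ all pairs $(x,y)$ of an appointed $X$-number and an appointed $Y$-number that are both in.

The construction is computable, so $W$ is c.e.

**Step 1: (8) holds.** If $x\in X$ and $y\in Y$, both are eventually always in, so $(x,y)\in W$. Suppose $(x,y)\in W$, $x\notin X$ and $y\notin Y$. Then both are appointed, never dumped, and out at all late stages. So the loop in item 1 of a late stage dumps one of them, a contradiction.

**Step 2: the markers of $T_k$ are cancelled finitely often.** We show by induction on $k$ that each $T_k$ is satisfied and its set of markers is eventually fixed and finite. Let $s_0$ be such that after $s_0$ the markers of all $T_l$ with $l<k$ do not change, and $C_s(n(u))$ has its final value for each such marker $u$. After $s_0$, item 2 cannot cancel markers of $T_k$, since it would do so by appointing a marker of some $T_l$ with $l<k$. In item 1 a cancellation of markers of $T_k$ comes from a pair of current markers of $T_l,T_{l'}$ with $\max(l,l')\le k$. If the maximum were $<k$, markers of some $T_l$ with $l<k$ would be cancelled. So one number of the pair is a marker $v$ of $T_k$. By parity the other one is an out marker $u$ of some $T_l$ with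 $l<k$. This $u$ is never dumped after $s_0$, and $C_s(n(u))$ is constantly $0$, so $u$ is out at all stages after $s_0$. A pair enters $W$ only when both its members are in. So the pair entered $W$ by stage $s_0$, and $v$ was appointed by then. As $v$ is now cancelled, and each $v$ is cancelled at most once, this happens finitely often. So after some $s_1$, markers of $T_k$ are never cancelled.

**Step 3: $T_k$ appoints finitely often.** Suppose it appoints infinitely many markers. Then the function $n\mapsto v(k,n)$ giving the final markers is computable: run the construction beyond $s_1$. For each $n$ the condition of item 2 gives $C_s(n)=W_{e,s}(v(k,n))$ for infinitely many $s$, hence $C(n)=W_e(v(k,n))$ in the limit. So $C=\{n:v(k,n)\in W_e\}$ is c.e., a contradiction. With Step 2, the set of markers of $T_k$ is eventually fixed and finite.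

**Step 4: $T_k$ is satisfied.** At late stages no $T_l$ with $l\le k$ appoints a marker, so $T_k$ does not meet the condition of item 2. Hence it has a marker, because with no markers the condition holds trivially. After all values for its finitely many final markers have settled, there is a final marker $v=v(k,n)$ with $C(n)\ne W_e(v)$. As $v$ is never dumped, $v\in X$ (respectively $v\in Y$) iff $n\in C$. So $X\ne W_e$ (respectively $Y\ne W_e$). $\square$

**Proof of Theorem 3.** Let $(\mathbf a,\mathbf b)$ be a strong minimal pair, $A\in\mathbf a$, $B\in\mathbf b$, and suppose $\mathbf a$ bounds the nonzero degree of a $\Delta^0_2$ set $C$. Then $C$ is not c.e., and Lemma 16 gives non-c.e. $X,Y\le_eC\le_eA$ and a c.e. $W$ with (8). The degrees of $X$ and $Y$ are nonzero and below $\mathbf a$, so strong minimality gives $A\le_eX\oplus B$ and $A\le_eY\oplus B$. By Lemma 15, $A\le_eB$. Then $\mathbf a$ is below both $\mathbf a$ and $\mathbf b$, which contradicts $\mathbf a\wedge\mathbf b=\mathbf 0<\mathbf a$. $\blacksquare$
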